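\title{Amenability and the factorization of $A(G)^*$ over the reduced Fourier--Stieltjes algebra}

\begin{abstract}
Let $G$ be a locally compact group. The dual $A(G)^*=VN(G)$ of the Fourier algebra is a module over the reduced Fourier--Stieltjes algebra $B_\rho(G)$. We prove that the products $T\cdot u$ with $T\in VN(G)$, $u\in B_\rho(G)$ span a norm dense subspace of $VN(G)$ if and only if $G$ is amenable, and that for non-amenable $G$ the quotient of $VN(G)$ by their closed span contains an isometric copy of $\ell^\infty$. The proof constructs norm-one elements of $A(G)$ that are asymptotically annihilated by every $u\in B_\rho(G)$ and whose norming operators can be added up inside $VN(G)$. It applies equally to the coefficient space of any representation that is not amenable in the sense of Bekka.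
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a locally compact group with a left Haar measure $|\cdot|$, and let $\lambda$ be the left regular representation on $L^2(G)$, given by $(\lambda(x)\xi)(g)=\xi(x^{-1}g)$. The \emph{Fourier algebra} $A(G)$ consists of the coefficients of $\lambda$,
\[
a_{\zeta,\xi}(x)=(\lambda(x)\zeta\mid\xi)\qquad(\zeta,\xi\in L^2(G)).
\]
It is a Banach algebra under pointwise operations, and its dual space is the von Neumann algebra $VN(G)$ generated by $\lambda(G)$, with the pairing $\langle T,a_{\zeta,\xi}\rangle=(T\zeta\mid\xi)$. In particular $\langle\lambda(x),a\rangle=a(x)$.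

Representations are continuous and unitary and act on nonzero Hilbert spaces. A representation $\pi$ is \emph{weakly contained} in $\sigma$, written $\pi\prec\sigma$, if $\|\pi(f)\|\le\|\sigma(f)\|$ for all $f\in L^1(G)$, where $\pi(f)=\int f(x)\pi(x)\,dx$. The \emph{reduced Fourier--Stieltjes algebra} $B_\rho(G)$ consists of the coefficients $u=(\pi(\cdot)\alpha\mid\beta)$ of the representations $\pi\prec\lambda$. It contains $A(G)$, and it is the dual of the reduced group $C^*$-algebra $C_r^*(G)$, the norm closure of $\lambda(L^1(G))$. The product of an element of $A(G)$ with a coefficient $u$ of any representation lies in $A(G)$, so $u$ acts on $A(G)^*=VN(G)$ by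
\[
\langle T\cdot u,a\rangle=\langle T,ua\rangle\qquad(T\in VN(G),\ a\in A(G)).
\]
Let $X=\langle A(G)^*B_\rho(G)\rangle$ be the norm closed linear span of all $T\cdot u$ with $T\in VN(G)$ and $u\in B_\rho(G)$. We say that $A(G)^*$ \emph{factors over} $B_\rho(G)$ if $X=A(G)^*$.

For $G=\mathbb Z$ the Fourier transform identifies $A(G)$ with $L^1(\mathbb T)$, $VN(G)$ with $L^\infty(\mathbb T)$ and $B_\rho(G)$ with the measures on $\mathbb T$, and $T\cdot u$ is, up to a reflection, the convolution of a bounded function with a measure. Convolution with $L^1$ functions produces only continuous functions, so $A(G)^*$ does not factor over $A(G)$. It factors over $B_\rho(G)$ because of one measure, the point mass at the identity, which corresponds to the constant function $u=1$. The same happens for every \emph{amenable} group, that is, every group with a left invariant mean on $L^\infty(G)$: by Hulanicki's theorem the trivial representation $1$ is then weakly contained in $\lambda$, so $1\in B_\rho(G)$ and $T=T\cdot1\in X$ for all $T$. The following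 question is posed in \cite{DP}.

\medskip
\noindent\textbf{Problem.} \emph{If $A(G)^*$ factors over $B_\rho(G)$, is $G$ amenable?}
\medskip

One would guess that the answer is yes. Factorization asks $B_\rho(G)$ to act on $A(G)^*$ as nondegenerately as an algebra with an identity does, and the presence of identities detects amenability: by Leptin's theorem, $G$ is amenable if and only if $A(G)$ has a bounded approximate identity. Losert showed that $A(G)^*$ does not factor over $B_\rho(G)$ for the non-amenable group $G=F_2$. On the other hand, $X$ is large for every $G$. We have $\lambda(x)\cdot u=u(x)\lambda(x)$, and $u=a_{\xi,\lambda(x)\xi}$ has $u(x)=\|\xi\|^2$, so $X$ contains $\lambda(G)$ and is weak* dense in $VN(G)$. Hence no nonzero element of $A(G)$ annihilates $X$, and a proof that $X\ne VN(G)$ has to produce a functional on $VN(G)$ that is not weak* continuous.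

\begin{theorem}\label{thm:main}
Let $G$ be a locally compact group. If $G$ is amenable, then $X=VN(G)$. If $G$ is not amenable, then $X\neq VN(G)$, and $VN(G)/X$ contains an isometric copy of $\ell^\infty$. Hence $A(G)^*$ factors over $B_\rho(G)$ if and only if $G$ is amenable.
\end{theorem}

The proof uses little about the representations that define $B_\rho(G)$, and it costs nothing to carry it out more generally. For a representation $\sigma$ on $H_\sigma$ let $B_\sigma(G)$ be the space of coefficients of the representations $\pi\prec\sigma$, and let $X_\sigma=\langle A(G)^*B_\sigma(G)\rangle$ be the closed linear span of all $T\cdot u$ with $T\in VN(G)$, $u\in B_\sigma(G)$. Thus $B_\lambda(G)=B_\rho(G)$ and $X_\lambda=X$; factoring over $B_\sigma(G)$ means $X_\sigma=VN(G)$. Following Bekka \cite{Bekka}, $\sigma$ is \emph{amenable} if there is a state $M$ on $B(H_\sigma)$ with $M(\sigma(g)T\sigma(g)^*)=M(T)$ for all $g\in G$ and $T\in B(H_\sigma)$.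

\begin{theorem}\label{thm:sigma}
If $\sigma$ is not amenable, then $VN(G)/X_\sigma$ contains an isometric copy of $\ell^\infty$. In particular $A(G)^*$ does not factor over $B_\sigma(G)$.
\end{theorem}

\begin{corollary}\label{cor:equiv}
Let $\sigma\otimes\bar\sigma\prec\sigma$. The following are equivalent: \textup{(a)} $A(G)^*$ factors over $B_\sigma(G)$; \textup{(b)} $1\in B_\sigma(G)$; \textup{(c)} $\sigma$ is amenable. If they fail, $VN(G)/X_\sigma$ contains $\ell^\infty$ isometrically.
\end{corollary}

The functionals that annihilate $X_\sigma$ are limits of test functions $a_n\in A(G)$ with $\|ua_n\|\to0$ for all $u\in B_\sigma(G)$. Section~\ref{sec:background} contains the inequality that makes $ua_n$ small, and Section~\ref{sec:criterion} states what else is required of the $a_n$. Section~\ref{sec:model} carries out the whole argument by hand for one group. Section~\ref{sec:test} constructs test functions on an arbitrary group; Sections~\ref{sec:discrete} and~\ref{sec:nondiscrete} complete the construction for discrete and non-discrete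 groups, which need different tools; and Section~\ref{sec:proofs} deduces the three statements above. A reader interested only in Theorem~\ref{thm:main} may take $\sigma=\lambda$ throughout.

\section{Weak containment and the mean-square inequality}\label{sec:background}

Inner products are linear in the first variable. For a finitely supported function or measure $b$ on $G$ we write $\pi(b)=\sum_wb(w)\pi(w)$. The conjugate representation $\bar\pi$ acts on the conjugate Hilbert space by $\bar\pi(x)\bar\alpha=\overline{\pi(x)\alpha}$, and its coefficients are the complex conjugates of those of $\pi$. The duality with $VN(G)$ gives $\|a_{\zeta,\xi}\|\le\|\zeta\|\|\xi\|$ and $|a(x)|\le\|a\|$. We use the following standard facts.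

\begin{itemize}
\item[(W1)] Weak containment is transitive, and it is preserved by conjugation and by tensor products. Hence $\pi\prec\sigma$ implies $\pi\otimes\bar\pi\prec\sigma\otimes\bar\sigma$.
\item[(W2)] If $\pi\prec\sigma$ and $\nu$ is a finitely supported measure, then $\|\pi(\nu)\|\le\|\sigma(\nu)\|$. Indeed, let $(k_i)$ be a contractive approximate identity of $L^1(G)$. Then $\nu*k_i\in L^1(G)$, $\pi(\nu*k_i)=\pi(\nu)\pi(k_i)\to\pi(\nu)$ strongly, and $\|\pi(\nu*k_i)\|\le\|\sigma(\nu)\sigma(k_i)\|\le\|\sigma(\nu)\|$.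
\item[(W3)] (Fell's absorption principle.) For every $\pi$, the representation $\lambda\otimes\pi$ is a multiple of $\lambda$: on $L^2(G,H_\pi)$ the unitary $(W\eta)(g)=\pi(g)^{-1}\eta(g)$ carries $\lambda\otimes\pi$ to $\lambda\otimes\mathrm{id}$.
\item[(W4)] If $G$ is discrete and $\varphi$ is finitely supported, then $\|\varphi\|_{A(G)}\le\|\varphi\|_2$, because $\varphi=a_{\check\varphi,\delta_e}$ with $\check\varphi(x)=\varphi(x^{-1})$.
\end{itemize}

From now on $\sigma$ is a representation of $G$ and
\[
\kappa=\sigma\otimes\bar\sigma .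
\]
For $\sigma=\lambda$, (W3) gives $\|\kappa(\nu)\|=\|\lambda(\nu)\|$ for every finitely supported $\nu$. The next lemma is the only place where the condition $\pi\prec\sigma$ enters. It bounds the mean square of a coefficient with respect to a translate of $\nu$, uniformly in the translate and in the representation.

\begin{lemma}\label{lem:decay}
Let $u=(\pi(\cdot)\alpha\mid\beta)$ with $\pi\prec\sigma$, and let $\nu$ be a finitely supported probability measure on $G$. Then for all $g\in G$,
\[
\sum_w\nu(w)\,|u(gw^{-1})|^2\le\|\kappa(\nu)\|\,\|\alpha\|^2\|\beta\|^2 .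
\]
\end{lemma}

\begin{proof}
Let $\pi_2=\pi\otimes\bar\pi$. Then $|u(x)|^2=(\pi_2(x)(\alpha\otimes\bar\alpha)\mid\beta\otimes\bar\beta)$, so the sum equals $(\pi_2(g)\pi_2(\nu)^*(\alpha\otimes\bar\alpha)\mid\beta\otimes\bar\beta)$. By (W1) and (W2), $\|\pi_2(\nu)^*\|=\|\pi_2(\nu)\|\le\|\kappa(\nu)\|$.
\end{proof}

If $\|\kappa(\nu)\|$ can be made arbitrarily small, the lemma shows at once that $1\notin B_\sigma(G)$. The task is to pass from this to $X_\sigma\neq VN(G)$.

\section{A criterion for $\ell^\infty$ in the quotient}\label{sec:criterion}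

If $(a_n)$ is bounded in $A(G)$ and $\|ua_n\|\to0$ for all $u\in B_\sigma(G)$, then every weak* cluster point of $(a_n)$ in $VN(G)^*$ annihilates $X_\sigma$. This is useless if $a_n\to0$ weakly, so we need operators on which the $a_n$ stay large.

\begin{lemma}\label{lem:criterion}
Let $0<\theta\le1$. Suppose that $a_n\in A(G)$ satisfy $\|a_n\|\le1$ and that $\Phi:\ell^\infty\to VN(G)$ is a linear contraction such that
\begin{itemize}
\item[\textup{(a)}] $\|ua_n\|\to0$ for every $u\in B_\sigma(G)$;
\item[\textup{(b)}] $\langle\Phi(c),a_n\rangle-\theta c_n\to0$ for every $c\in\ell^\infty$.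
\end{itemize}
Then $\operatorname{dist}(\Phi(c),X_\sigma)\ge\theta\limsup_n|c_n|$ for every $c$, so $X_\sigma\ne VN(G)$. If $\theta=1$, then $VN(G)/X_\sigma$ contains $\ell^\infty$ isometrically.
\end{lemma}

\begin{proof}
By (a), $|\langle T\cdot u,a_n\rangle|\le\|T\|\|ua_n\|\to0$. The set of $S\in VN(G)$ with $\langle S,a_n\rangle\to0$ is a subspace, and it is norm closed because $(a_n)$ is bounded; so it contains $X_\sigma$. For $S\in X_\sigma$ we get
\[
\|\Phi(c)-S\|\ge\limsup_n|\langle\Phi(c)-S,a_n\rangle|=\theta\limsup_n|c_n| .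
\]
Let $\theta=1$. To turn the $\limsup$ into a supremum, repeat each coordinate infinitely often: partition $\mathbb N$ into infinite sets $A_1,A_2,\dots$ and put $\Psi(c)_n=c_j$ for $n\in A_j$. Then
\[
\|c\|_\infty=\limsup_n|\Psi(c)_n|\le\operatorname{dist}(\Phi\Psi(c),X_\sigma)\le\|\Phi\Psi(c)\|\le\|c\|_\infty ,
\]
so $c\mapsto\Phi\Psi(c)+X_\sigma$ is a linear isometry.
\end{proof}

The map $\Phi$ will be a sum of operators that act between mutually orthogonal subspaces. For $R\in VN(G)$, the \emph{right support} is the projection onto $(\ker R)^\perp=\overline{\operatorname{ran}R^*}$ and the \emph{left support} is the projection onto $\overline{\operatorname{ran}R}$. If $R=V|R|$ is the polar decomposition, then $V\in VN(G)$, and the two supports are $V^*V$ and $VV^*$.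

\begin{lemma}\label{lem:orth}
Let $R_n\in VN(G)$ be contractions with $R_n^*R_m=0=R_nR_m^*$ for $n\ne m$. For every $c\in\ell^\infty$ the series $\sum_nc_nR_n$ converges strongly to an element of $VN(G)$ of norm at most $\|c\|_\infty$.
\end{lemma}

\begin{proof}
The ranges of the $R_n$ are mutually orthogonal since $R_n^*R_m=0$. The right supports $r_n$ are mutually orthogonal since $R_nR_m^*=0$ means $\operatorname{ran}R_m^*\subseteq\ker R_n$. For finite $E\subseteq\mathbb N$ and $\eta\in L^2(G)$,
\[
\Big\|\sum_{n\in E}c_nR_n\eta\Big\|^2=\sum_{n\in E}|c_n|^2\|R_nr_n\eta\|^2\le\|c\|_\infty^2\sum_{n\in E}\|r_n\eta\|^2 ,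
\]
and $\sum_n\|r_n\eta\|^2\le\|\eta\|^2$. This gives the convergence and the bound.
\end{proof}

\section{A model: the free group times a torsion group}\label{sec:model}

In this section $\sigma=\lambda$, so $\|\kappa(\nu)\|=\|\lambda(\nu)\|$, and $u=(\pi(\cdot)\alpha\mid\beta)$ denotes an element of $B_\rho$ of the group under consideration.

\subsection*{Test functions on the free group}
Let $F$ be the free group on $x_1,x_2,\dots$. We claim that
\begin{equation}\label{eq:free}
\Big\|\sum_{i=1}^N\lambda(x_i)\Big\|\le2\sqrt N .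
\end{equation}
Let $Q_i$ be the projection of $\ell^2(F)$ onto the functions supported on reduced words that begin with $x_i^{-1}$. The $Q_i$ are mutually orthogonal, so $\|\sum_i\lambda(x_i)Q_i\eta\|\le\sum_i\|Q_i\eta\|\le\sqrt N\|\eta\|$. If a reduced word $w$ does not begin with $x_i^{-1}$, then $x_iw$ is a reduced word that begins with $x_i$. So the operators $\lambda(x_i)(1-Q_i)$ have orthogonal ranges, and $\|\sum_i\lambda(x_i)(1-Q_i)\eta\|^2\le N\|\eta\|^2$. Adding the two bounds gives \eqref{eq:free}.

Let $\nu_N$ be the uniform probability measure on $\{x_1,\dots,x_N\}$, let $b_N=\nu_N^{1/2}$, a unit vector of $\ell^2(F)$, and let $Y_N=\lambda(b_N)$. By \eqref{eq:free}, $\|\lambda(\nu_N)\|\le2N^{-1/2}$ and $\|Y_N\|\le2$. Consider $a_N=a_{b_N,\delta_e}$, that is, $a_N(x)=b_N(x^{-1})$. By (W4) and Lemma~\ref{lem:decay},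
\[
\|ua_N\|^2\le\|ua_N\|_2^2=\sum_w\nu_N(w)|u(w^{-1})|^2\le2N^{-1/2}\|\alpha\|^2\|\beta\|^2\to0 .
\]
The functions $a_N$ themselves are not small: $\frac12Y_N^*$ is a contraction, $b_N=Y_N\delta_e$, and $\langle\frac12Y_N^*,a_N\rangle=\frac12\|Y_N\delta_e\|^2=\frac12$. So $\frac12\le\|a_N\|\le1$.

This gives condition (a) of Lemma~\ref{lem:criterion}, but condition (b) fails for every $\Phi$. The unit vectors $b_N$ tend to $0$ uniformly, hence weakly in $\ell^2(F)$, so $\langle T,a_N\rangle=(b_N\mid T^*\delta_e)\to0$ for every $T\in VN(F)$. Each $a_N$ is detected by its own operator $\frac12Y_N^*$, which lies in $X$, and no single operator detects infinitely many of them. The remedy is to replace the fixed vector $\delta_e$ by vectors $\xi_n$ that lie in the ranges of mutually orthogonal projections of the von Neumann algebra.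

\subsection*{Moving the second vector}
Let $H=\bigoplus_{n\ge1}\mathbb Z/2\mathbb Z$, let $H_n$ be the sum of the first $n$ summands, so $|H_n|=2^n$, and let $G=H\times F$, so $\ell^2(G)=\ell^2(H)\otimes\ell^2(F)$. The operators $p_n=2^{-n}\sum_{h\in H_n}\lambda(h)$, $n\ge0$, form a decreasing sequence of projections in $VN(H)$, so the projections $e_n=p_{n-1}-p_n$ are mutually orthogonal. Applying $e_n$ to the point mass at the identity gives $2^{-(n-1)}1_{H_{n-1}}-2^{-n}1_{H_n}=2^{-n}\chi_n$, where $\chi_n$ equals $1$ on $H_{n-1}$, $-1$ on $H_n\setminus H_{n-1}$ and $0$ elsewhere. So $\xi_n=2^{-n/2}\chi_n$ is a unit vector with $e_n\xi_n=\xi_n$. Since $\chi_n$ is a character on $H_n$ and is supported there, $(\lambda(h)\xi_n\mid\xi_n)=\chi_n(h)$.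

Put $N=N(n)=16^n$ and $a_n'=a_{\xi_n\otimes b_N,\;\xi_n\otimes\delta_e}$. Then $\|a'_n\|\le1$ and $a_n'(h,x)=\chi_n(h)b_N(x^{-1})$. View $H$ and $F$ as subgroups of $G$. The norm of $\nu_N$ in the regular representation of $G$ is $\|1\otimes\lambda(\nu_N)\|\le2N^{-1/2}$, so (W4) and Lemma~\ref{lem:decay} give
\[
\|ua_n'\|^2\le\sum_{h\in H_n}\sum_w\nu_N(w)|u(hw^{-1})|^2\le2^n\cdot2\cdot4^{-n}\|\alpha\|^2\|\beta\|^2\to0 .
\]
The vector $\xi_n$ costs the factor $2^n$, and $N$ is chosen after $\xi_n$ to pay for it. Finally, the contractions $R_n=e_n\otimes\frac12Y_{N(n)}^*$ satisfy the hypotheses of Lemma~\ref{lem:orth}, and $\Phi(c)=\sum_mc_mR_m$ has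
\[
\langle\Phi(c),a_n'\rangle=\sum_mc_m\,(e_m\xi_n\mid\xi_n)\,\big(\tfrac12Y_{N(m)}^*b_{N(n)}\mid\delta_e\big)=\tfrac12c_n .
\]
Lemma~\ref{lem:criterion} with $\theta=\frac12$ shows that $X\ne VN(G)$ for $G=H\times F$.

Three features of this group were used: measures $\nu$ with $\|\lambda(\nu)\|$ small; the lower bound for the norm of the test functions, which came from freeness; and orthogonal projections that commute with the norming operators. Section~\ref{sec:test} supplies the first two in general. The third is not available in general, and replacing it is the content of Sections~\ref{sec:discrete} and~\ref{sec:nondiscrete}.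

\section{Test functions on an arbitrary group}\label{sec:test}

\begin{lemma}\label{lem:gap}
If $\sigma$ is not amenable, then for every $\varepsilon>0$ there is a finitely supported probability measure $\nu$ on $G$ with $\|\kappa(\nu)\|<\varepsilon$.
\end{lemma}

\begin{proof}
It suffices to find a finitely supported probability measure $\mu$ with $\|\kappa(\mu)\|<1$, since $\|\kappa(\mu^{*k})\|\le\|\kappa(\mu)\|^k$. Suppose there is none. Identify $H_\sigma\otimes\overline{H_\sigma}$ with the Hilbert--Schmidt operators on $H_\sigma$ by $\alpha\otimes\bar\beta\mapsto(\,\cdot\mid\beta)\alpha$; then $\kappa(x)S=\sigma(x)S\sigma(x)^*$. Let $E\ni e$ be a finite set with $m$ elements, let $\delta>0$, and let $\mu_E$ be uniform on $E$. Since $\|\kappa(\mu_E)\|=1$, there is $S=S_{E,\delta}$ with $\|S\|_2=1$ and $\|\kappa(\mu_E)S\|_2^2\ge1-\delta m^{-2}$. For unit vectors $v_x$, $x\in E$, expanding the squares gives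
\[
\Big\|\frac1m\sum_{x\in E}v_x\Big\|^2=1-\frac1{2m^2}\sum_{x,y\in E}\|v_x-v_y\|^2 .
\]
With $v_x=\kappa(x)S$ and $y=e$ we obtain $\|\kappa(x)S-S\|_2^2\le2\delta$ for $x\in E$. Write $S_x=\kappa(x)S$. Then $S_xS_x^*=\sigma(x)SS^*\sigma(x)^*$, and in the trace norm
\[
\|S_xS_x^*-SS^*\|_1\le\|(S_x-S)S_x^*\|_1+\|S(S_x-S)^*\|_1\le2\|S_x-S\|_2\le2\sqrt{2\delta}.
\]
So the state $M_{E,\delta}(T)=\operatorname{tr}(TSS^*)$ on $B(H_\sigma)$ satisfies $|M_{E,\delta}(\sigma(x)^*T\sigma(x))-M_{E,\delta}(T)|\le2\sqrt{2\delta}\,\|T\|$ for $x\in E$. Direct the pairs $(E,\delta)$ by increasing $E$ and decreasing $\delta$. A weak* cluster point of the net $(M_{E,\delta})$ is an invariant state, so $\sigma$ is amenable, a contradiction.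
\end{proof}

Next we need a lower bound for the norm of $a_{\lambda(b)\xi,\xi}$ when $|b|^2=\nu$. The choice $b=\nu^{1/2}$ can fail: if $\nu$ is uniform on a finite subgroup $K$ of a discrete group and $\xi=\delta_e$, the function is $|K|^{-1/2}1_K$, and $\|1_K\|\le1$ because $1_K=a_{\eta,\eta}$ for $\eta=|K|^{-1/2}1_K$. Condition (a) will depend only on $|b|$, so we are free to choose the phases of $b$, and we choose them at random. On the free group, $Y=\lambda(b)$ was bounded by $2$ and $\frac12Y^*$ served as the norming operator. In general we have no bound on $\|Y\|$, so we damp $Y^*$ where $Y$ is large and control the loss by a fourth moment.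

\begin{lemma}\label{lem:phases}
Let $G$ be any locally compact group, $\nu$ a finitely supported probability measure on $G$ and $\xi\in L^2(G)$ a unit vector. There is $b:G\to\mathbb C$ with $|b|^2=\nu$ such that $\zeta=\lambda(b)\xi$ satisfies $\|a_{\zeta,\xi}\|\ge\frac14$ and $\|\zeta\|\le4$.
\end{lemma}

\begin{proof}
Let $b(w)=\theta_w\nu(w)^{1/2}$, where the $\theta_w$, $w\in\operatorname{supp}\nu$, are independent and uniformly distributed on the unit circle. Put $Y=\lambda(b)$, $Z=Y^*Y$ and $T=(1+\frac14Z)^{-1}Y^*\in VN(G)$. Then $TT^*=Z(1+\frac14Z)^{-2}\le1$, because $(1+\frac s4)^2-s=(1-\frac s4)^2\ge0$; so $\|T\|\le1$. Since $(s-\frac{s^2}4)(1+\frac s4)=s-\frac{s^3}{16}\le s$ for $s\ge0$,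
\[
TY=Z(1+\tfrac14Z)^{-1}\ge Z-\tfrac14Z^2 .
\]
As $\mathbb E[\bar\theta_w\theta_{w'}]$ is $1$ for $w=w'$ and $0$ otherwise, $\mathbb E\,Z=\sum_w\nu(w)\,1=1$. Next,
\[
\mathbb E\,Z^2=\sum_{w_1,\dots,w_4}\Big(\prod_{i=1}^4\nu(w_i)^{1/2}\Big)\mathbb E[\bar\theta_{w_1}\theta_{w_2}\bar\theta_{w_3}\theta_{w_4}]\,\lambda(w_1^{-1}w_2w_3^{-1}w_4).
\]
By rotation invariance of each $\theta_w$, the expectation vanishes unless every $w$ occurs equally often among $w_1,w_3$ and among $w_2,w_4$, and then it equals $1$. This leaves the terms with $w_1=w_2$, $w_3=w_4$ and those with $w_1=w_4$, $w_2=w_3$. In both cases $w_1^{-1}w_2w_3^{-1}w_4=e$. Each family has total weight $(\sum_w\nu(w))^2=1$, and they overlap in the terms with all $w_i$ equal. So $\mathbb E\,Z^2=(2-\sum_w\nu(w)^2)\,1\le2\cdot1$, and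
\[
\mathbb E\big[(TY\xi\mid\xi)-\tfrac14\|Y\xi\|^2\big]\ge1-\tfrac24-\tfrac14=\tfrac14 .
\]
Fix phases for which the bracket is at least $\frac14$. Since $(TY\xi\mid\xi)=\langle T,a_{\zeta,\xi}\rangle$ and $\|T\|\le1$, we get $\|a_{\zeta,\xi}\|\ge\frac14+\frac14\|\zeta\|^2$. Together with $\|a_{\zeta,\xi}\|\le\|\zeta\|$ this gives $\frac14\|\zeta\|^2\le\|\zeta\|$, so $\|\zeta\|\le4$.
\end{proof}

The term $-\frac14\|Y\xi\|^2$ is included so that one choice of phases gives both bounds.

\subsection*{The data attached to $\nu_n$ and $\xi_n$}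
In the next two sections we choose finitely supported probability measures $\nu_n$ and unit vectors $\xi_n\in L^2(G)$. Each time, $b_n$ is given by Lemma~\ref{lem:phases}, $\zeta_n=\lambda(b_n)\xi_n$, $a_n=a_{\zeta_n,\xi_n}$, and $T_n\in VN(G)$ is an operator with $\|T_n\|=1$ and $(T_n\zeta_n\mid\xi_n)=\langle T_n,a_n\rangle=\|a_n\|$, which exists by the Hahn--Banach theorem. Since $\|a_n\|\ge\frac14$, Lemma~\ref{lem:criterion} applies to the functions $a_n/\|a_n\|$ with $\theta=1$ as soon as we have a linear contraction $\Phi:\ell^\infty\to VN(G)$ and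
\begin{align}
&\|ua_n\|\to0\qquad(u\in B_\sigma(G)),\label{eq:A}\\
&(\Phi(c)\zeta_n\mid\xi_n)-c_n(T_n\zeta_n\mid\xi_n)\to0\qquad(c\in\ell^\infty).\label{eq:B}
\end{align}

\section{Discrete groups}\label{sec:discrete}

\begin{proposition}\label{prop:discrete}
Let $G$ be infinite and discrete and let $\sigma$ be non-amenable. Then $\nu_n$, $\xi_n$ and $\Phi$ can be chosen so that \eqref{eq:A} and \eqref{eq:B} hold.
\end{proposition}

As in the model, $\xi_n$ will lie almost in the range of a projection $e_n$ from an orthogonal sequence. The operators $e_nT_n$ then still norm $a_n$ approximately and have orthogonal ranges, but their right supports overlap, so Lemma~\ref{lem:orth} does not apply. We cannot pass to $e_nT_ne_n$, since $\zeta_n=\lambda(b_n)\xi_n$ need not be near the range of $e_n$. The trace resolves this: the right support of $e_kT_k$ has trace at most that of $e_k$, and a projection of very small trace almost annihilates a given finitely supported vector. So if the traces decrease fast, we may cut the right supports of all later operators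 out of $e_nT_n$ at little cost on $\zeta_n$.

We recall what is needed. The functional $\tau(T)=(T\delta_e\mid\delta_e)$ is a faithful normal tracial state on $VN(G)$.

\begin{itemize}
\item[(T1)] The left and right supports $VV^*$, $V^*V$ of an operator in $VN(G)$ have the same trace.
\item[(T2)] $\tau(\bigvee_kf_k)\le\sum_k\tau(f_k)$ for projections $f_1,f_2,\dots$. For two projections $s,t$, Kaplansky's formula says that $s\vee t-t$ and $s-s\wedge t$ are the two supports of one partial isometry, so $\tau(s\vee t)\le\tau(s)+\tau(t)$. Induction and normality of $\tau$ give the countable case.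
\item[(T3)] $\|q\eta\|\le\|\eta\|_1\tau(q)^{1/2}$ for a projection $q\in VN(G)$ and finitely supported $\eta$. Indeed, $q$ commutes with right translations, so $\|q\delta_x\|=\|q\delta_e\|=\tau(q)^{1/2}$ for all $x$.
\item[(T4)] An infinite-dimensional von Neumann algebra $\mathcal M$ contains a sequence of nonzero mutually orthogonal projections. Otherwise there is no strictly decreasing sequence of projections, so $1$ is a finite sum of minimal projections $s_1,\dots,s_k$, and each space $s_i\mathcal Ms_j$ has dimension at most one.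
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:discrete}]
The operators $\lambda(x)$ are linearly independent and $G$ is infinite, so (T4) gives an orthogonal sequence of nonzero projections in $VN(G)$. Their traces are positive and have sum at most $1$, so they tend to $0$.

\emph{Construction.} We proceed by induction on $n$. First choose a member $e_n$ of the sequence, different from $e_1,\dots,e_{n-1}$, with
\begin{equation}\label{eq:trace}
\tau(e_n)\le2^{-n}\big(j\,\|\zeta_j\|_1\big)^{-2}\qquad(j<n);
\end{equation}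
here $\zeta_j\neq0$ is finitely supported and was constructed at step $j$. The unit vector $\tau(e_n)^{-1/2}e_n\delta_e$ is fixed by $e_n$. Choose a finitely supported unit vector $\xi_n$ within $\frac1n$ of it, so that $\|(1-e_n)\xi_n\|\le\frac1n$. Then choose $\nu_n$ by Lemma~\ref{lem:gap} with $\|\kappa(\nu_n)\|\le(n\|\xi_n\|_1^2)^{-2}$. This determines $b_n,\zeta_n,a_n,T_n$; the vector $\zeta_n$ is finitely supported, it is nonzero since $a_n\ne0$, and $\|\zeta_n\|\le4$.

\emph{Proof of \eqref{eq:A}.} We have $\zeta_n(y)=\sum_kb_n(yk^{-1})\xi_n(k)$, hence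
\[
a_n(x)=\sum_g\zeta_n(x^{-1}g)\overline{\xi_n(g)}=\sum_{g,k}\overline{\xi_n(g)}\,\xi_n(k)\,b_n(x^{-1}gk^{-1}).
\]
Let $u=(\pi(\cdot)\alpha\mid\beta)$ with $\pi\prec\sigma$. For fixed $g,k$ apply (W4) to $x\mapsto u(x)b_n(x^{-1}gk^{-1})$ and substitute $x=gk^{-1}w^{-1}$. By Lemma~\ref{lem:decay},
\[
\|ua_n\|\le\sum_{g,k}|\xi_n(g)||\xi_n(k)|\Big(\sum_w\nu_n(w)|u(gk^{-1}w^{-1})|^2\Big)^{1/2}\le\|\xi_n\|_1^2\,\|\kappa(\nu_n)\|^{1/2}\|\alpha\|\|\beta\|\le\frac{\|\alpha\|\|\beta\|}n .
\]

\emph{The map $\Phi$.} Let $S_n=e_nT_n$ and let $f_n$ be its right support, so $S_n=S_nf_n$. The left support of $S_n$ is at most $e_n$, so $\tau(f_n)\le\tau(e_n)$ by (T1). Put $q_n=\bigvee_{k>n}f_k$ and $R_n=S_n(1-q_n)$. By (T2) and \eqref{eq:trace}, $\tau(q_n)\le\sum_{k>n}\tau(e_k)\le(n\|\zeta_n\|_1)^{-2}$, so $\|q_n\zeta_n\|\le\frac1n$ by (T3). For $n\neq m$ we have $R_n^*R_m=0$ because $R_m=e_mR_m$ and $e_ne_m=0$. For $n<m$ we have $q_m\le q_n$ and $f_m\le q_n$, so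
\[
R_nR_m^*=S_n(1-q_n)(1-q_m)S_m^*=S_n(1-q_n)f_mS_m^*=0 ,
\]
and $R_mR_n^*=(R_nR_m^*)^*=0$. By Lemma~\ref{lem:orth}, $\Phi(c)=\sum_mc_mR_m$ defines a linear contraction $\ell^\infty\to VN(G)$.

\emph{Proof of \eqref{eq:B}.} Since $e_n\Phi(c)=c_nR_n=c_ne_nT_n-c_nS_nq_n$,
\begin{align*}
(\Phi(c)\zeta_n\mid\xi_n)-c_n(T_n\zeta_n\mid\xi_n)={}&(\Phi(c)\zeta_n\mid(1-e_n)\xi_n)-c_n(T_n\zeta_n\mid(1-e_n)\xi_n)\\
&-c_n(S_nq_n\zeta_n\mid\xi_n).
\end{align*}
The three terms on the right are at most $\frac4n\|c\|_\infty$, $\frac4n\|c\|_\infty$ and $\frac1n\|c\|_\infty$ in modulus.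
\end{proof}

\section{Non-discrete groups}\label{sec:nondiscrete}

\begin{proposition}\label{prop:nondiscrete}
Let $G$ be non-discrete and let $\sigma$ be non-amenable. Then $\nu_n$, $\xi_n$ and $\Phi$ can be chosen so that \eqref{eq:A} and \eqref{eq:B} hold.
\end{proposition}

Neither the trace nor (W4) is available now. In exchange, there are unit vectors concentrated on sets of arbitrarily small measure. Such vectors and their translates are almost annihilated by any fixed element of $C_r^*(G)$, while any fixed vector is almost fixed by some element of $C_r^*(G)$. Alternating between these two facts yields orthogonal projections $d_n$ that almost fix both $\xi_n$ and $\zeta_n$, and then the compressions $d_nT_nd_n$ can be added as in the model. The order of choices is reversed: $\nu_n$ comes first, and $\xi_n$ is adapted to it.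

\subsection*{A left ideal}
Fix a compact symmetric neighborhood $U_0$ of $e$. Let $U$ range over the compact symmetric neighborhoods of $e$ contained in $U_0$, directed by reverse inclusion (we write $U\to e$), and let $\xi_U=|U|^{-1/2}1_U$, a unit vector. Since $G$ is not discrete, $|\{e\}|=0$, and outer regularity gives $|U|\to0$ as $U\to e$. Let
\[
\mathcal J=\{T\in VN(G):\ \|T\lambda(w)\xi_U\|\to0\text{ as }U\to e,\text{ for every }w\in G\}.
\]
This is a norm closed left ideal of $VN(G)$: it is a subspace, $\|ST\eta\|\le\|S\|\|T\eta\|$, and the vectors $\lambda(w)\xi_U$ have norm one. A projection $p$ with $1-p\in\mathcal J$ almost fixes $\lambda(w)\xi_U$ for all small $U$. For a discrete group $\xi_U$ is eventually a multiple of $\delta_e$ and $\mathcal J=\{0\}$, so the next lemma is where non-discreteness is used.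

\begin{lemma}\label{lem:ideal}
$C_r^*(G)\subseteq\mathcal J$.
\end{lemma}

\begin{proof}
Since $\mathcal J$ is closed, it suffices to treat $\lambda(k)$ with $k\in C_c(G)$. For $w\in G$ we have $\lambda(k)\lambda(w)=\lambda(k')$, where $k'\in C_c(G)$ is a constant multiple of $y\mapsto k(yw^{-1})$. The function $(\lambda(k')1_U)(x)=\int k'(y)1_U(y^{-1}x)\,dy$ is bounded by $\|k'\|_\infty|xU|=\|k'\|_\infty|U|$, because $U=U^{-1}$, and it vanishes outside the compact set $C=\operatorname{supp}(k')U_0$. So $\|\lambda(k')\xi_U\|\le\|k'\|_\infty|U|^{1/2}|C|^{1/2}\to0$.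
\end{proof}

The inductive step shrinks such a projection $p$ so that it almost annihilates two given vectors and still almost fixes the vectors of later steps.

\begin{lemma}\label{lem:shrink}
Let $p\in VN(G)$ be a projection with $1-p\in\mathcal J$, let $\eta_1,\eta_2\in L^2(G)$ and $\delta>0$. There is a projection $p'\le p$ in $VN(G)$ with $1-p'\in\mathcal J$ and $\|p'\eta_i\|\le\delta$ for $i=1,2$.
\end{lemma}

\begin{proof}
The algebra $C_r^*(G)$ acts nondegenerately, so an approximate identity of positive contractions converges strongly to $1$. Pick $D\in C_r^*(G)$ with $0\le D\le1$ and $((1-D)p\eta_i\mid p\eta_i)\le\delta^2/2$ for $i=1,2$. Although $\mathcal J$ is only a left ideal, $Dp=D-D(1-p)\in\mathcal J$ by Lemma~\ref{lem:ideal} and the hypothesis on $p$. Hence $y=pDp\in\mathcal J$, and $0\le y\le p$. Let $r=1_{[1/2,1]}(y)$ be the spectral projection. With $\gamma(t)=t^{-1}1_{[1/2,1]}(t)$ we have $r=\gamma(y)y$, so $r\in\mathcal J$, and $r=rp$, that is, $r\le p$. Put $p'=p-r$; then $1-p'=(1-p)+r\in\mathcal J$. Apply the inequality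 $1-t\ge\frac12\,1_{[0,1/2)}(t)$, valid on $[0,1]$, to the restriction of $y$ to the range of $p$. This gives $p-y\ge\frac12p'$, and so $\|p'\eta_i\|^2\le2((p-y)\eta_i\mid\eta_i)=2((1-D)p\eta_i\mid p\eta_i)\le\delta^2$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nondiscrete}]
\emph{Construction.} Choose $\nu_n$ by Lemma~\ref{lem:gap} with $\|\kappa(\nu_n)\|\le\frac1n$, and let $E_n=\operatorname{supp}\nu_n$, with $m_n$ elements. Let $p_1=1$. Given a projection $p_n$ with $1-p_n\in\mathcal J$, choose $U_n$ so small that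
\begin{itemize}
\item the sets $wU_n$, $w\in E_n$, are pairwise disjoint (it suffices that $U_nU_n$ contain no $w^{-1}w'$ with $w\neq w'$ in $E_n$);
\item $\xi_n=\xi_{U_n}$ satisfies $\|(1-p_n)\xi_n\|\le\frac1n$ and $\|(1-p_n)\lambda(w)\xi_n\|\le\frac1{nm_n}$ for $w\in E_n$.
\end{itemize}
This determines $b_n,\zeta_n,a_n,T_n$. Since $|b_n|\le1$, we have $\|(1-p_n)\zeta_n\|\le\frac1n$. By disjointness at most one term of $\zeta_n(g)=\sum_wb_n(w)\xi_n(w^{-1}g)$ is nonzero, so the phases disappear from the modulus:
\begin{equation}\label{eq:modulus}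
|\zeta_n(g)|^2=\sum_w\nu_n(w)|\xi_n(w^{-1}g)|^2\quad(g\in G),\qquad\|\zeta_n\|=1 .
\end{equation}
By Lemma~\ref{lem:shrink} choose $p_{n+1}\le p_n$ with $1-p_{n+1}\in\mathcal J$, $\|p_{n+1}\xi_n\|\le\frac1n$ and $\|p_{n+1}\zeta_n\|\le\frac1n$. The projections $d_n=p_n-p_{n+1}$ are mutually orthogonal, and $1-d_n=(1-p_n)+p_{n+1}$ gives $\|(1-d_n)\xi_n\|\le\frac2n$ and $\|(1-d_n)\zeta_n\|\le\frac2n$.

\emph{Proof of \eqref{eq:B}.} By Lemma~\ref{lem:orth}, $\Phi(c)=\sum_mc_md_mT_md_m$ is a linear contraction $\ell^\infty\to VN(G)$. Put $L=\Phi(c)-c_nT_n$. Then $\|L\|\le2\|c\|_\infty$ and $d_nLd_n=0$, so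
\[
|(L\zeta_n\mid\xi_n)|=|(L(1-d_n)\zeta_n\mid\xi_n)+(Ld_n\zeta_n\mid(1-d_n)\xi_n)|\le\tfrac8n\|c\|_\infty .
\]

\emph{Proof of \eqref{eq:A}.} Let $u=(\pi(\cdot)\alpha\mid\beta)$ with $\pi\prec\sigma$, and let $\varepsilon>0$. To estimate $\|ua_n\|$ we write $ua_n$, a coefficient of $\lambda\otimes\pi$, as a sum of coefficients of $\lambda$ by taking coordinates after applying the unitary $W$ of (W3). Lemma~\ref{lem:decay} makes each single term small. Since all $\xi_n$ are supported in the fixed compact set $U_0$, finitely many terms suffice, uniformly in $n$.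

The set $\{\pi(g)^{-1}\beta:g\in U_0\}$ is norm compact, so its closed linear span $K$ is separable. Let $(\omega_j)$ be a finite or countable orthonormal basis of $K$ and $P$ the projection onto $K$. The projections onto the spans of $\omega_1,\dots,\omega_J$ converge to $P$ strongly, hence uniformly on compact sets. So there is $J$, independent of $n$, with
\begin{equation}\label{eq:tail}
\sum_{j>J}|(\pi(g)^{-1}\beta\mid\omega_j)|^2\le\varepsilon^2\qquad(g\in U_0).
\end{equation}
Put $\zeta_{n,j}(g)=\zeta_n(g)(\pi(g)^{-1}\alpha\mid\omega_j)$ and $\xi_{n,j}(g)=\xi_n(g)(\pi(g)^{-1}\beta\mid\omega_j)$. Fix $x\in G$. If $\xi_n(g)\neq0$, then $\pi(g)^{-1}\beta\in K$; also $\pi(x^{-1}g)^{-1}=\pi(g)^{-1}\pi(x)$. By Parseval's identity in $K$,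
\[
\sum_j\zeta_{n,j}(x^{-1}g)\overline{\xi_{n,j}(g)}=\zeta_n(x^{-1}g)\overline{\xi_n(g)}\,\big(P\pi(g)^{-1}\pi(x)\alpha\mid\pi(g)^{-1}\beta\big)=\zeta_n(x^{-1}g)\overline{\xi_n(g)}\,u(x).
\]
The moduli of the terms on the left have sum at most $\|\alpha\|\|\beta\||\zeta_n(x^{-1}g)||\xi_n(g)|$, which is integrable in $g$. Integrating gives $u(x)a_n(x)=\sum_ja_{\zeta_{n,j},\xi_{n,j}}(x)$. Bessel's inequality gives $\sum_j\|\zeta_{n,j}\|^2\le\|\alpha\|^2$ and $\sum_j\|\xi_{n,j}\|^2\le\|\beta\|^2$, so the series converges absolutely in $A(G)$, and its sum is $ua_n$ because norm convergence implies pointwise convergence. By \eqref{eq:tail}, $\sum_{j>J}\|\xi_{n,j}\|^2\le\varepsilon^2$, and the Cauchy--Schwarz inequality yields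
\[
\|ua_n\|\le\sum_j\|\zeta_{n,j}\|\|\xi_{n,j}\|\le\|\beta\|\sum_{j\le J}\|\zeta_{n,j}\|+\varepsilon\|\alpha\| .
\]
Let $u_j=(\pi(\cdot)\alpha\mid\omega_j)$, so $\zeta_{n,j}(g)=\zeta_n(g)u_j(g^{-1})$. By \eqref{eq:modulus}, the substitution $g\mapsto wg$ and Lemma~\ref{lem:decay},
\[
\|\zeta_{n,j}\|^2=\int|\xi_n(g)|^2\sum_w\nu_n(w)\,|u_j(g^{-1}w^{-1})|^2\,dg\le\|\kappa(\nu_n)\|\,\|\alpha\|^2\le\tfrac1n\|\alpha\|^2 .
\]
Hence $\|ua_n\|\le Jn^{-1/2}\|\alpha\|\|\beta\|+\varepsilon\|\alpha\|$ and $\limsup_n\|ua_n\|\le\varepsilon\|\alpha\|$ for every $\varepsilon>0$.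
\end{proof}

\section{Proofs of the main statements}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:sigma}]
The group $G$ is infinite: if it were finite, the average of any state of $B(H_\sigma)$ over the conjugations by $\sigma(g)$, $g\in G$, would be invariant. So Proposition~\ref{prop:discrete} or Proposition~\ref{prop:nondiscrete} applies, and Lemma~\ref{lem:criterion} with $\theta=1$ gives the result.
\end{proof}

Non-amenability of $\sigma$ was used twice: in Lemma~\ref{lem:gap}, and to know that $G$ is infinite.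

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The amenable case was settled in Section~\ref{sec:intro} by Hulanicki's theorem. Let $G$ be non-amenable. For $\varphi\in L^\infty(G)$ let $m_\varphi$ be the operator of multiplication by $\varphi$ on $L^2(G)$. Then $\lambda(g)m_\varphi\lambda(g)^*$ is multiplication by $x\mapsto\varphi(g^{-1}x)$. If $M$ were an invariant state on $B(L^2(G))$, then $\varphi\mapsto M(m_\varphi)$ would be a left invariant mean on $L^\infty(G)$. So the representation $\lambda$ is not amenable, and Theorem~\ref{thm:sigma} with $\sigma=\lambda$ gives the claim for $X=X_\lambda$.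
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:equiv}]
If (b) holds, then $T=T\cdot1\in X_\sigma$ for all $T$, which is (a). Theorem~\ref{thm:sigma} gives (a)$\Rightarrow$(c) and the last assertion. For (c)$\Rightarrow$(b), by \cite[Theorem 5.1]{Bekka} the representation $\sigma$ is amenable if and only if $1\prec\sigma\otimes\bar\sigma$. Since $\sigma\otimes\bar\sigma\prec\sigma$, transitivity gives $1\prec\sigma$, so $1\in B_\sigma(G)$.
\end{proof}

\begin{remark}
The hypothesis $\sigma\otimes\bar\sigma\prec\sigma$ holds for $\sigma=\lambda$ by (W3). It is used only for (c)$\Rightarrow$(b), and this implication fails without it. Let $\sigma$ be the nontrivial character of $\mathbb Z/2\mathbb Z$. Then $\sigma$ is amenable because $B(H_\sigma)=\mathbb C$, and $T=(T\cdot\sigma)\cdot\sigma\in X_\sigma$ for all $T$ because $\sigma^2=1$, but $B_\sigma(G)=\mathbb C\sigma$ does not contain $1$.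
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bekka}
Bekka, \emph{Amenable unitary representations of locally compact groups}, Invent. Math. 100 (1990).

\bibitem{DP}
\emph{Distinguishing properties of Arens irregularity},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2009-137-05/\allowbreak S0002-9939-08-09678-0/\allowbreak S0002-9939-08-09678-0.pdf}

\end{thebibliography}
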